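\title{Fixed points of confined endomorphisms of algebraic groups in characteristic $p$}

\begin{abstract}
Let $f$ be an endomorphism of a connected algebraic group over an algebraically closed field of characteristic $p>0$, and suppose that every iterate $f^n$ has a finite number $f_n$ of fixed points. We prove that
$f_n=d_n\cdot M^{-1}|n|_p^{s_n}\cdot p^{t_n|n|_p^{-1}}$,
where $(d_n)$ is a sequence of positive integers with rational zeta function, $M$ is a positive integer, and the integers $s_n$ and $t_n$ depend only on $\gcd(n,N)$ for some $N$ prime to $p$. This proves Conjecture 4.1 of \emph{Dynamics on Algebraic Groups} in a sharper form. The sequences $(s_n)$ and $(t_n)$ are determined by $(f_n)$, they vanish if and only if the zeta function of $f$ is root-rational, and we classify the pairs that occur.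
\end{abstract}

\section{Introduction}

\subsection{The question}

Let $k$ be an algebraically closed field of characteristic $p>0$, let $G$ be a connected algebraic group over $k$, and let $f\colon G\to G$ be an endomorphism of algebraic groups. We write $f^n$ for the $n$-th iterate of $f$. The endomorphism $f$ is \emph{confined} if $f^n$ has only finitely many fixed points for every $n\ge1$. In that case let $f_n$ be the number of fixed points of $f^n$ in $G(k)$. What can the sequence $(f_n)_{n\ge1}$ look like?

The usual test for the complexity of a sequence $u=(u_n)_{n\ge1}$ is its zeta function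
\[
\zeta_u(z)=\exp\Bigl(\sum_{n\ge1}\frac{u_n}{n}z^n\Bigr).
\]
The sequence $u_n=\lambda^n$ has zeta function $(1-\lambda z)^{-1}$, and adding sequences multiplies zeta functions. So $\zeta_u$ is rational when $u_n=\sum_ic_i\lambda_i^n$ is a finite sum with integer coefficients $c_i$. We call $\zeta_u$ \emph{root-rational} if $\zeta_u^R$ is a rational function of $z$ for some integer $R\ge1$; this allows rational coefficients $c_i$ (Lemma~\ref{lem:powersums}). We write $\zeta_f$ for the zeta function of $(f_n)$.

The map $x\mapsto x^p$ has $f_n=p^n-1$ on the multiplicative group $\mathbf G_m$ and $f_n=p^n$ on the additive group $\mathbf G_a$, and one might guess that $\zeta_f$ is always rational. The obstacle is that the equation $f^n(x)=x$ need not have as many solutions as its expected degree. Let $|n|_p=p^{-v_p(n)}$ be the $p$-adic absolute value of $n$.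

\emph{A multiplicative example.} Let $p$ be odd and $f(x)=x^{1+p}$ on $\mathbf G_m$. The fixed points of $f^n$ are the $e$-th roots of unity for $e=(1+p)^n-1$, and $k$ contains $e|e|_p$ of them. Since $|e|_p=p^{-1}|n|_p$ (facts (a) and (b) in the proof of Lemma~\ref{lem:padic}),
\[
f_n=\bigl((1+p)^n-1\bigr)\cdot p^{-1}|n|_p .
\]

\emph{An additive example.} Let $f(x)=x+x^p$ on $\mathbf G_a$, and let $\tau$ be the endomorphism $x\mapsto x^p$, so that $f=1+\tau$ in the ring $\mathbf F_p[\tau]$ of characteristic $p$. For $n=p^jn_0$ with $p\nmid n_0$,
\[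
f^n-1=(1+\tau^{p^j})^{n_0}-1=n_0\tau^{p^j}+\dots+\tau^n .
\]
As a polynomial in $x$, this is the $p^{p^j}$-th power of a separable polynomial of degree $p^{n-p^j}$. Hence
\[
f_n=p^n\cdot p^{-|n|_p^{-1}} .
\]

In both cases a sum of $n$-th powers is multiplied by a loss that depends on $|n|_p$: a power of $|n|_p$ in the first case, an exponential of $|n|_p^{-1}$ in the second. The loss need not occur for all $n$. For $x\mapsto x^a$ on $\mathbf G_m$ with $p\nmid a$ it occurs exactly when $n$ is divisible by the order of $a$ modulo $p$, a number prime to $p$. This suggests the following definition. A sequence $(c_n)_{n\ge1}$ is a \emph{gcd sequence} if there is an integer $N\ge1$ such that $c_n$ depends only on $\gcd(n,N)$; any such $N$ is a \emph{period} of the sequence. Multiples of a period are periods, and sums and products of gcd sequences are gcd sequences, with the least common multiple of the periods as a period. The conjecture says that the two kinds of loss seen above, switched on and off by gcd sequences, are the only ones.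

\medskip
\noindent\textbf{Conjecture} (\cite[Conjecture 4.1]{DAG})\textbf{.} \emph{For every connected algebraic group $G$ over $k$ and every confined endomorphism $f$ of $G$ one can write}
\begin{equation}\label{eq:conj}
f_n=d_n\,m_n\,a_n\qquad(n\ge1),
\end{equation}
\emph{where, for gcd sequences $r_n\in\mathbf Q^\times$ and $s_n,t_n\in\mathbf Z$, each of which has a period not divisible by $p$,}
\begin{enumerate}
\item[(i)] \emph{the zeta function of $(d_n)$ is root-rational;}
\item[(ii)] $m_n=r_n|n|_p^{s_n}$\emph{;}
\item[(iii)] $\log_p(a_n)=|n|_p^{-1}t_n$\emph{, where $\log_p$ is the real logarithm to base $p$.}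
\end{enumerate}
\medskip

We call a decomposition \eqref{eq:conj} with these properties \emph{admissible}. The numbers $d_n=f_n/(m_na_n)$ are then nonzero rational numbers. The condition on the periods is what gives $s_n$ and $t_n$ a meaning. If periods divisible by $p$ were allowed, one could add $1$ to $s_n$ for all $n$ prime to $p$, where $|n|_p=1$, and change nothing else.

\subsection{Results}

\begin{theorem}\label{thm:A}
For every connected algebraic group $G$ over $k$ and every confined endomorphism $f$ of $G$, an admissible decomposition \eqref{eq:conj} exists.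
\end{theorem}

We prove a sharper statement. For $m\ge1$ prime to $p$, let $o(m)$ be the order of $p$ in $(\mathbf Z/m)^\times$, with $o(1)=1$.

\begin{theorem}\label{thm:B}
\begin{enumerate}
\item[(1)] Let $G$ be a connected algebraic group over $k$ and $f$ a confined endomorphism of $G$. There are finitely supported families of integers $\mathfrak s_m,\mathfrak t_m\ge0$, indexed by the $m\ge1$ with $p\nmid m$, such that $o(m)\mid\mathfrak s_m$ and $o(m)\mid\mathfrak t_m$, an integer $M\ge1$, and positive integers $d_n=\sum_ic_i\lambda_i^n$ (a finite sum with $c_i\in\mathbf Z$ and $\lambda_i\in\mathbf C^\times$, so that $\zeta_d\in\mathbf Q(z)$ is rational), with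
\begin{equation}\label{eq:main}
f_n=d_n\cdot M^{-1}|n|_p^{s_n}\cdot p^{\,t_n|n|_p^{-1}},\qquad s_n=\sum_{m\mid n}\mathfrak s_m,\qquad t_n=-\sum_{m\mid n}\mathfrak t_m .
\end{equation}
\item[(2)] In any admissible decomposition, the sequences $(s_n)$, $(t_n)$ and $(r_nd_n)$ are uniquely determined by $(f_n)$. In particular, $\zeta_f$ is root-rational if and only if $s_n=t_n=0$ for all $n$.
\item[(3)] Conversely, every pair of families $(\mathfrak s_m),(\mathfrak t_m)$ as in \textup{(1)} arises from some pair $(G,f)$.
\end{enumerate}
\end{theorem}

In \eqref{eq:main} and in all similar sums, $m$ runs over the divisors of $n$ that are prime to $p$. Part (1) implies Theorem~\ref{thm:A}: take $r_n=M^{-1}$, $m_n=M^{-1}|n|_p^{s_n}$ and $a_n=p^{t_n|n|_p^{-1}}$, and note that $(s_n)$ and $(t_n)$ have as a period the least common multiple of the $m$ with $(\mathfrak s_m,\mathfrak t_m)\ne(0,0)$, which is prime to $p$. By part (2), the zeta functions of the two examples above are not root-rational: the first has $s_n=1$ and the second has $t_n=-1$ for all $n$. The sequences $(d_n)$ and $(r_n)$ are not determined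 separately, since a constant can be moved from one to the other.

\subsection{Plan of the proof}

Section~\ref{sec:dim1} treats $\mathbf G_m$ and $\mathbf G_a$ by hand; every feature of \eqref{eq:main} except the interplay of several coordinates is visible there. Section~\ref{sec:dev} shows that $f_n$ is multiplicative along a filtration of $G$ whose quotients are an abelian variety, a reductive group and vector groups $\mathbf G_a^r$. For a reductive group, the Bruhat decomposition reduces the count to a maximal torus, up to a sum of $n$-th powers (Section~\ref{sec:red}). Tori and abelian varieties are governed by matrices over $\mathbf Z$ and $\mathbf Z_p$ and produce the factor $|n|_p^{s_n}$ (Section~\ref{sec:ab}). Vector groups are governed by matrices over a noncommutative ring of characteristic $p$ and produce the factor $p^{t_n|n|_p^{-1}}$; no determinant or characteristic polynomial is at hand there, and Section~\ref{sec:vec} builds substitutes. Sections~\ref{sec:exist}, \ref{sec:unique} and \ref{sec:real} prove the three parts of Theorem~\ref{thm:B}.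

\subsection{Conventions}

Algebraic groups are smooth and of finite type over $k$, and are identified with their groups of $k$-points. (A non-reduced $G$ may be replaced by $G_{\mathrm{red}}$, which is an $f$-stable connected group with the same $k$-points.) For a self-map $\varphi$ of a set $S$, the set of fixed points is $S^\varphi$. The symbol $[m\mid n]$ is $1$ if $m\mid n$ and $0$ otherwise. The $m$-th cyclotomic polynomial is $\Phi_m$, so that $x^n-1=\prod_{m\mid n}\Phi_m$ (over all divisors $m$ of $n$). For $p\nmid m$, the roots of $\Phi_m$ in $k$ or in $\overline{\mathbf F}_p$ are simple and are exactly the elements of order $m$. The map $\xi\mapsto\xi^p$ permutes these elements in orbits of size $o(m)$, because $\xi^{p^i}=\xi$ if and only if $m\mid p^i-1$; we call these orbits \emph{Frobenius orbits}.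

\section{The groups $\mathbf G_m$ and $\mathbf G_a$}\label{sec:dim1}

\subsection{Power sums}

A sequence $(u_n)_{n\ge1}$ is an \emph{integral power sum} if $u_n=\sum_ic_i\lambda_i^n$ for all $n$, a finite sum with $c_i\in\mathbf Z$ and $\lambda_i\in\mathbf C^\times$. It is a \emph{rational power sum} if the same holds with $c_i\in\mathbf Q$. Both classes are closed under sums and products.

\begin{lemma}\label{lem:powersums}
\begin{enumerate}
\item[(a)] The zeta function of $(u_n)$ is root-rational if and only if $(u_n)$ is a rational power sum. If $(u_n)$ is an integral power sum with values in $\mathbf Q$, then $\zeta_u\in\mathbf Q(z)$.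
\item[(b)] For every gcd sequence $(h_n)$ of rational numbers there is an integer $M\ge1$ such that $(Mh_n)$ is an integral power sum with values in $\mathbf Z$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) If $u_n=\sum c_i\lambda_i^n$ and $Rc_i\in\mathbf Z$ for all $i$, then $\zeta_u^R=\prod(1-\lambda_iz)^{-Rc_i}$ is rational. Conversely, if $\zeta_u^R$ is rational, then its value at $0$ is $1$, so $\zeta_u^R=\prod(1-\lambda_iz)^{-k_i}$ with $k_i\in\mathbf Z$ and $\lambda_i\in\mathbf C^\times$; comparing logarithms gives $Ru_n=\sum k_i\lambda_i^n$. For the last claim, $\zeta_u$ is a power series with rational coefficients that lies in $\mathbf C(z)$. For suitable $D$, the condition that a polynomial $Q$ of degree at most $D$ makes $Q\zeta_u$ a polynomial of degree at most $D$ is a homogeneous linear system over $\mathbf Q$ with a nonzero complex solution. It therefore has a nonzero rational solution.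

(b) Let $N$ be a period, and for $e\mid N$ put $c_e=\sum_{d\mid e}\mu(e/d)h_d\in\mathbf Q$, with $\mu$ the M\"obius function. By M\"obius inversion, $h_n=h_{\gcd(n,N)}=\sum_{e\mid\gcd(n,N)}c_e$, that is,
\[
h_n=\sum_{e\mid N}c_e[e\mid n]=\sum_{e\mid N}\frac{c_e}{e}\sum_{\xi^e=1}\xi^n ,
\]
where $\xi$ runs over the complex $e$-th roots of unity. Choose $M$ with $Mc_e/e\in\mathbf Z$ for all $e\mid N$.
\end{proof}

Part (b) places no condition on the period. It will let us move into $d_n$ any gcd sequence whose period is divisible by $p$.

\subsection{The absolute values $|\gamma^n-1|_p$}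

We extend $|\cdot|_p$ to $\overline{\mathbf Q}_p$. An element $\gamma$ is \emph{integral} if $|\gamma|_p\le1$; it then has a residue $\bar\gamma\in\overline{\mathbf F}_p$. If $|\gamma|_p=1$, the order of $\bar\gamma$ in $\overline{\mathbf F}_p^\times$ is the \emph{residual order} of $\gamma$; it is prime to $p$.

\begin{lemma}\label{lem:padic}
Let $\gamma\in\overline{\mathbf Q}_p$ be integral and not a root of unity. If $|\gamma|_p<1$, then $|\gamma^n-1|_p=1$ for all $n$. If $\gamma$ has residual order $m$, then $|\gamma^n-1|_p=c_n|n|_p^{[m\mid n]}$, where $(c_n)$ is a gcd sequence of positive real numbers with period $mp^J$ for some $J\ge0$.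
\end{lemma}

\begin{proof}
We write $|\cdot|$ for $|\cdot|_p$. If $|\gamma|<1$, or if $\gamma$ has residual order $m\nmid n$, then the residue of $\gamma^n-1$ is nonzero, so $|\gamma^n-1|=1$; put $c_n=1$. It remains to treat $m\mid n$. Let $y=1+x$ with $0<|x|<1$. We use two facts.
\begin{enumerate}
\item[(a)] If $p\nmid b$, then $|y^b-1|=|x|$, since $(y^b-1)/(y-1)=\sum_{i<b}y^i$ has residue $b\ne0$.
\item[(b)] We have $|y^p-1|\le\max(p^{-1}|x|,|x|^p)$, and $|y^p-1|=p^{-1}|x|$ if $|x|<p^{-1/(p-1)}$. Indeed, in $y^p-1=px+\sum_{1<i<p}\binom pix^i+x^p$ the first term has absolute value $p^{-1}|x|$, the middle terms have absolute value less than $p^{-1}|x|$, and $|x|^p<p^{-1}|x|$ exactly when $|x|<p^{-1/(p-1)}$.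
\end{enumerate}
Put $x_i=\gamma^{mp^i}-1$. Then $0<|x_i|<1$, because $\gamma$ is not a root of unity and $\bar\gamma^m=1$. The inequality in (b) gives $|x_{i+1}|\le|x_i|\max(p^{-1},|x_0|^{p-1})$, so $x_i\to0$. Choose $J$ with $|x_J|<p^{-1/(p-1)}$; then $|x_i|=p^{-(i-J)}|x_J|$ for all $i\ge J$. For $n=mp^vb$ with $p\nmid b$ we have $v=v_p(n)$, and (a) gives $|\gamma^n-1|=|x_v|=c_n|n|_p$ with $c_n=p^i|x_i|$ and $i=\min(v,J)$. So $c_n$ depends only on $[m\mid n]$ and $\min(v_p(n),J)$, hence only on $\gcd(n,mp^J)$.
\end{proof}

We shall apply the lemma to all eigenvalues of a matrix at once. For a monic polynomial $\chi\in\mathbf Z_p[x]$ and $p\nmid m$, let $\nu_m(\chi)$ be the number of roots of $\chi$ in $\overline{\mathbf Q}_p$, counted with multiplicity, that have residual order $m$.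

\begin{lemma}\label{lem:poly}
Let $\chi\in\mathbf Z_p[x]$ be monic with roots $\gamma_1,\dots,\gamma_r$, none of which is a root of unity. Then $o(m)\mid\nu_m(\chi)$ for all $m$ prime to $p$, and
\[
\prod_i|\gamma_i^n-1|_p=c_n\,|n|_p^{\sum_{m\mid n}\nu_m(\chi)}
\]
for a gcd sequence $(c_n)$ with values in $p^{\mathbf Z}$.
\end{lemma}

\begin{proof}
The formula is the product of the formulas of Lemma~\ref{lem:padic}. The product $\prod(\gamma_i^n-1)$ is a symmetric polynomial in the roots, so it is a nonzero element of $\mathbf Z_p$; thus the left side lies in $p^{\mathbf Z}$, and so does $c_n$. The number of $i$ with $\bar\gamma_i=\xi$ is the multiplicity of $\xi$ as a root of the reduction $\bar\chi=\prod(x-\bar\gamma_i)$. As $\bar\chi$ has coefficients in $\mathbf F_p$, this multiplicity is constant on Frobenius orbits, and these have size $o(m)$ on the elements of order $m$.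
\end{proof}

\subsection{The multiplicative group}

The endomorphisms of $\mathbf G_m$ are the maps $f(x)=x^a$ with $a\in\mathbf Z$, and $f$ is confined if and only if $a\ne\pm1$. Then $f_n=|a^n-1|\cdot|a^n-1|_p$. If $p\mid a$, the second factor is $1$. If $p\nmid a$ and $a$ has order $m$ modulo $p$, then Lemma~\ref{lem:padic} gives
\[
f_n=|a^n-1|\cdot c_n\,|n|_p^{[m\mid n]} .
\]
The evident attempt at an admissible decomposition is $d_n=|a^n-1|$, $r_n=c_n$, $s_n=[m\mid n]$. It can fail, because the period of $c_n$ can be divisible by $p$.

\begin{example}\label{ex:cube}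
Let $p=2$ and $f(x)=x^3$. For odd $n$, fact (a) gives $|3^n-1|_2=|3-1|_2=\frac12$. For even $n$, facts (a) and (b) applied to $y=9$ give $|3^n-1|_2=\frac18|n/2|_2=\frac14|n|_2$. So $m=1$, and $c_n$ is $\frac12$ for odd $n$ and $\frac14$ for even $n$; it has minimal period $2=p$. But $8c_n=3-(-1)^n$ is an integral power sum, and
\[
f_n=d_n\cdot\tfrac18|n|_2,\qquad d_n=(3^n-1)\bigl(3-(-1)^n\bigr)=3\cdot3^n-(-3)^n-3+(-1)^n .
\]
This is \eqref{eq:main} with $M=8$, $\mathfrak s_1=1$, and all other $\mathfrak s_m$ and all $\mathfrak t_m$ zero.
\end{example}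

The general proof has the same shape: the bounded irregularity $c_n$ is absorbed into $d_n$ by Lemma~\ref{lem:powersums}(b), while the exponents $s_n,t_n$ have period prime to $p$ from the start, because they are built from the orders of elements of $\overline{\mathbf F}_p^\times$.

\subsection{The additive group}\label{sub:Ga}

The endomorphisms of $\mathbf G_a$ are the additive polynomials $\sum a_ix^{p^i}$. Under addition and composition they form the ring $P=k\{\tau\}$ of twisted polynomials $\sum a_i\tau^i$, with the rule $\tau a=a^p\tau$ for $a\in k$. For $g=\sum_{i=o}^da_i\tau^i$ with $a_o,a_d\ne0$, put $\operatorname{ord}g=o$ and $\deg g=d$. Since $a\tau^i\cdot b\tau^j=ab^{p^i}\tau^{i+j}$, both functions are additive on products. The polynomial $\sum a_ix^{p^i}$ is the $p^o$-th power of the polynomial $\sum a_i^{1/p^o}x^{p^{i-o}}$, which has degree $p^{d-o}$ and nonzero constant derivative. Hence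
\begin{equation}\label{eq:kerGa}
\log_p|\ker g|=\deg g-\operatorname{ord}g .
\end{equation}

Let $f=\sum a_i\tau^i\in P$. If $f=a_0$ is a constant, then $f$ is confined if and only if $a_0$ is not a root of unity, and then $f_n=1$. Let $d=\deg f\ge1$. Then $f^n-1$ has degree $dn$, so $f$ is confined, and the constant term of $f^n-1$ is $a_0^n-1$. If $a_0$ is not a root of unity, then $f_n=p^{dn}$. Suppose that $a_0$ has finite order $m$; this order is prime to $p$. For $m\nmid n$ we still have $\operatorname{ord}(f^n-1)=0$. Put $y=f^m-1$ and $e=\operatorname{ord}y\ge1$. For $n=mp^jb$ with $p\nmid b$,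
\[
f^n-1=(1+y)^{p^jb}-1=(1+y^{p^j})^b-1=b\,y^{p^j}+(\text{higher powers of }y),
\]
which has order $ep^j=e|n|_p^{-1}$. Therefore
\begin{equation}\label{eq:Ga}
f_n=p^{dn}\cdot p^{-e[m\mid n]\,|n|_p^{-1}} .
\end{equation}
Finally $o(m)\mid e$. Write $y=c\tau^e+\cdots$ with $c\ne0$. Since $f$ commutes with $y$, the terms of degree $e$ in $fy$ and $yf$ agree: $a_0c=ca_0^{p^e}$. So $a_0^{p^e-1}=1$ and $m\mid p^e-1$.

This proves Theorem~\ref{thm:B}(1) for $\mathbf G_a$, and it explains the two kinds of loss. Passing from $n$ to $pn$ eventually adds $1$ to the $p$-adic valuation of $\gamma^n-1$ in characteristic $0$, while in characteristic $p$ the identity $f^{pn}-1=(f^n-1)^p$ multiplies every valuation by $p$.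

\section{Reduction to abelian varieties, reductive groups and vector groups}\label{sec:dev}

If $N$ is a $\varphi$-stable subgroup of $H$, the fixed points of $\varphi$ on $H$ map to the fixed points on $H/N$, but a fixed coset need not contain a fixed point. The obstruction vanishes when the map $\mathcal L(h)=h^{-1}\varphi(h)$ is surjective on $N$. This is what the following theorem of Steinberg provides \cite[Theorem 10.1]{Steinberg}: \emph{if $\sigma$ is a surjective endomorphism of a connected linear algebraic group with finitely many fixed points, then $x\mapsto x\sigma(x)^{-1}$ is surjective.} Putting $x=h^{-1}$, we see that $h\mapsto h^{-1}\sigma(h)$ is surjective as well. (For a commutative group the statement is elementary: $\mathcal L$ is then a homomorphism with finite kernel, so its image is a closed subgroup of full dimension.)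

\begin{lemma}\label{lem:lang}
Let $\varphi$ be an endomorphism of an algebraic group $H$ with $H^\varphi$ finite. Let $N\subset H$ be a closed connected linear subgroup, not necessarily normal, with $\varphi(N)=N$. Then $N^\varphi$ and $(H/N)^\varphi$ are finite, and $|H^\varphi|=|N^\varphi|\,|(H/N)^\varphi|$.
\end{lemma}

\begin{proof}
The group $N^\varphi\subset H^\varphi$ is finite, so Steinberg's theorem applies to $N$. Let $hN$ be a fixed coset; then $x=h^{-1}\varphi(h)$ lies in $N$. For $u\in N$, the element $hu$ is fixed if and only if $u^{-1}x\varphi(u)=1$, that is, $x=u\varphi(u)^{-1}$, and such a $u$ exists. So $H^\varphi\to(H/N)^\varphi$ is surjective. If $h$ is fixed, the fixed points in $hN$ form the set $hN^\varphi$, so every fiber has $|N^\varphi|$ elements.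
\end{proof}

Connectedness of $N$ cannot be dropped. For $p\ne2$, $H=\mathbf G_m$, $N=\{\pm1\}$ and $\varphi(x)=x^3$, the quotient $H/N$ is again $\mathbf G_m$ with the cubing map, and each of $H^\varphi$, $N^\varphi$, $(H/N)^\varphi$ has two elements.

When several groups carry endomorphisms induced by $f$, we call all of them $f$ and write $f_n(H)=|H^{f^n}|$.

\begin{proposition}\label{prop:dev}
Let $f$ be a confined endomorphism of a connected algebraic group $G$. There are an abelian variety $A$, a connected reductive group $H$ and vector groups $V_i\cong\mathbf G_a^{r_i}$ $(1\le i\le l)$, each with a surjective confined endomorphism, such that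
\begin{equation}\label{eq:dev}
f_n(G)=f_n(A)\,f_n(H)\prod_{i=1}^lf_n(V_i)\qquad(n\ge1).
\end{equation}
\end{proposition}

\begin{proof}
\emph{Surjectivity.} Steinberg's theorem needs a surjective endomorphism. The closed connected subgroups $G\supseteq f(G)\supseteq f^2(G)\supseteq\cdots$ become constant once their dimension does, say equal to $G'$, and $f(G')=G'$. A fixed point of $f^n$ lies in $f^{nj}(G)$ for all $j$, hence in $G'$. So we may replace $G$ by $G'$ and assume that $f$ is surjective. Then $\ker f$ has dimension $0$ and is finite. In particular: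
\begin{equation}\label{eq:dim}
\text{if $S\subset G$ is a closed connected subgroup and $f(S)\subset S$, then $f(S)=S$,}
\end{equation}
because $f(S)$ is closed of dimension $\dim S$.

\emph{The filtration.} By Chevalley's theorem there is a closed connected normal linear subgroup $G_{\mathrm{lin}}\subset G$ such that $A=G/G_{\mathrm{lin}}$ is an abelian variety. The image of $f(G_{\mathrm{lin}})$ in $A$ is affine (as a homomorphic image of a linear group), complete (as a closed subgroup of $A$) and connected, so it is trivial. Hence $f(G_{\mathrm{lin}})=G_{\mathrm{lin}}$ by \eqref{eq:dim}. Let $R$ be the unipotent radical of $G_{\mathrm{lin}}$, its largest closed connected normal unipotent subgroup. The group $f(R)$ is closed, connected, unipotent and normal in $f(G_{\mathrm{lin}})=G_{\mathrm{lin}}$, so $f(R)\subset R$ and $f(R)=R$. The quotient $H=G_{\mathrm{lin}}/R$ is connected reductive.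

The unipotent group $R$ is solvable, and the terms $D^0=R$, $D^{j+1}=[D^j,D^j]$ of its derived series are closed, connected and $f$-stable. Each $V=D^j/D^{j+1}$ is a connected commutative unipotent group, which we write additively. It is killed by a power of $p$, and the subgroups $p^iV$ are closed, connected and $f$-stable. The quotient $p^iV/p^{i+1}V$ is connected, commutative, unipotent and killed by $p$, hence isomorphic to some $\mathbf G_a^r$ \cite[3.4.7]{Springer}. Taking the preimages of the $p^iV$ in $D^j$ refines the derived series to a chain $R=R_0\supset R_1\supset\dots\supset R_l=1$ of closed connected $f$-stable subgroups, each normal in the previous one, with $V_i=R_{i-1}/R_i$ a vector group. By \eqref{eq:dim}, $f(R_i)=R_i$.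

\emph{The count.} Apply Lemma~\ref{lem:lang} with $\varphi=f^n$ to $G_{\mathrm{lin}}\subset G$, to $R\subset G_{\mathrm{lin}}$ and to each $R_i\subset R_{i-1}$. The induced endomorphisms of $A$, $H$ and $V_i$ are surjective and confined, and the counts multiply.
\end{proof}

\section{Reductive groups and tori}\label{sec:red}

Let $H$ be a connected reductive group and $f$ a surjective confined endomorphism of $H$; as before, $\ker f$ is finite and \eqref{eq:dim} holds in $H$. A reductive group may have no normal subgroup to which Lemma~\ref{lem:lang} applies usefully. We apply the lemma to a Borel subgroup $B$ instead, and count fixed points on $H/B$ cell by cell. For this, $f$ has to respect the combinatorial structure of $H$, and most of this section checks that it does.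

\subsection{Standard facts}

We recall what we use; see \cite{Borel}. A \emph{Borel subgroup} $B$ of $H$ is a maximal closed connected solvable subgroup; any two are conjugate. The maximal tori of $B$ are conjugate in $B$ and are maximal tori of $H$. Fix $T\subset B$. Then $B=T\ltimes U$, where $U$ is the set of unipotent elements of $B$. The torus $T$ is its own centralizer, and the Weyl group $W=N(T)/T$ is finite; we write $\dot w\in N(T)$ for a representative of $w\in W$. There is a unique Borel subgroup $B^-=T\ltimes U^-$ containing $T$ with $B\cap B^-=T$. There is a finite set $\Phi^+$ of nontrivial characters of $T$, the positive roots, and for each $\alpha\in\Phi^+$ a \emph{root group} $U_\alpha\subset U$ with an isomorphism $x_\alpha\colon\mathbf G_a\to U_\alpha$ such that $tx_\alpha(a)t^{-1}=x_\alpha(\alpha(t)a)$ for $t\in T$. Two structure theorems are needed.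
\begin{enumerate}
\item[(S)] \cite[14.4]{Borel} Let $S\subset U$ be a closed subgroup normalized by $T$, and let $\Psi=\{\alpha\in\Phi^+:U_\alpha\subset S\}$. Then $S$ is directly spanned by the $U_\alpha$, $\alpha\in\Psi$, in any order: multiplication $\prod_{\alpha\in\Psi}U_\alpha\to S$ is bijective. In particular $S$ is connected of dimension $|\Psi|$.
\item[(B)] \cite[14.12]{Borel} For $w\in W$ let $U_w=U\cap\dot wU^-\dot w^{-1}$, and let $\Phi_w$ be the set of $\alpha\in\Phi^+$ with $U_\alpha\subset U_w$. Then $H/B$ is the disjoint union of the cells $U_w\dot wB/B$, and $u\mapsto u\dot wB$ is a bijection from $U_w$ onto its cell.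
\end{enumerate}

\subsection{The action of $f$ on roots and cells}

\emph{A stable pair $T\subset B$.} Let $B_1$ be a Borel subgroup. Then $f(B_1)$ is closed, connected and solvable of dimension $\dim B_1$, so it is a Borel subgroup, and $f(B_1)=cB_1c^{-1}$ for some $c\in H$. By Steinberg's theorem there is $x\in H$ with $x^{-1}f(x)=c^{-1}$, that is, $f(x)c=x$. Then $B=xB_1x^{-1}$ satisfies $f(B)=f(x)cB_1c^{-1}f(x)^{-1}=B$. Next let $T_1$ be a maximal torus of $B$. The torus $f(T_1)\subset B$ has the same dimension, so $f(T_1)=bT_1b^{-1}$ with $b\in B$. Steinberg's theorem for $B$ gives $x\in B$ with $f(x)b=x$, and $T=xT_1x^{-1}$ satisfies $f(T)=T$. We fix such $T\subset B$. Since $f$ preserves unipotent elements, $f(U)=U$ by \eqref{eq:dim}.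

\emph{The opposite Borel subgroup and the Weyl group.} The connected group $H$ acts trivially by conjugation on the finite normal subgroup $\ker f$. So $\ker f$ is central and lies in $T$. The group $f(B^-)$ is a Borel subgroup containing $T$. An element of $f(B^-)\cap B$ can be written as $f(x)=f(b)$ with $x\in B^-$ and $b\in B$; then $x\in b\ker f\subset B$, so $x\in T$. Thus $f(B^-)\cap B=T$, which gives $f(B^-)=B^-$ and $f(U^-)=U^-$. Further, $f(y)Tf(y)^{-1}=f(yTy^{-1})=T$ for $y\in N(T)$, so $f$ induces an endomorphism $\rho$ of $W$. If $f(y)\in T=f(T)$, then $y\in T\ker f=T$. So $\rho$ is injective, hence a permutation of the finite group $W$.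

\emph{Root groups.} For $\alpha\in\Phi^+$, the group $f(U_\alpha)$ is a closed one-dimensional subgroup of $U$ normalized by $f(T)=T$. By (S) it is a root group $U_{\rho\alpha}$. If $f(U_\alpha)=f(U_\beta)$, then $U_\alpha\ker f=U_\beta\ker f$, and the identity components of the two sides are $U_\alpha$ and $U_\beta$; so $\alpha=\beta$. Thus $\rho$ also denotes a permutation of $\Phi^+$. Write $f(x_\alpha(a))=x_{\rho\alpha}(g(a))$, where $g(a)=\sum c_ia^{p^i}$ is a nonzero additive polynomial. Applying $f$ to $tx_\alpha(a)t^{-1}=x_\alpha(\alpha(t)a)$ gives $g(\alpha(t)a)=(\rho\alpha)(f(t))\,g(a)$. Hence $\alpha(t)^{p^i}=(\rho\alpha)(f(t))$ for all $t\in T$ whenever $c_i\ne0$. As $\alpha(T)=k^\times$, this holds for only one $i$. So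
\begin{equation}\label{eq:rootmap}
f(x_\alpha(a))=x_{\rho\alpha}(c_\alpha a^{q_\alpha}),\qquad c_\alpha\in k^\times,\quad q_\alpha\ge1\text{ a power of }p .
\end{equation}

\emph{Cells.} Since $f(\dot w)$ represents $\rho w$, we have $f(U_w)\subset U\cap f(\dot w)U^-f(\dot w)^{-1}=U_{\rho w}$, and so $\rho\Phi_w\subset\Phi_{\rho w}$. Then $|\Phi_w|\le|\Phi_{\rho w}|\le|\Phi_{\rho^2w}|\le\cdots$, and all these numbers agree because $\rho$ has finite order on $W$. Hence $\Phi_{\rho w}=\rho\Phi_w$ and $f(U_w)=U_{\rho w}$.

\subsection{Fixed points on unipotent subgroups}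

By \eqref{eq:rootmap}, $f^n$ maps $U_\alpha$ to $U_{\rho^n\alpha}$ by $a\mapsto ca^{q_\alpha^{(n)}}$ with $c\ne0$ and $q_\alpha^{(n)}=\prod_{0\le i<n}q_{\rho^i\alpha}$. The exponent $q^{(n)}_\alpha$ is not an $n$-th power in general, but its product over a $\rho^n$-stable set of roots is. To see this, let $M_0$ be the order of $\rho$ on $\Phi^+$, and let
\[
\bar q_\alpha=\bigl(q_\alpha^{(M_0)}\bigr)^{1/M_0}>0
\]
be the geometric mean of the $q$'s along the $\rho$-orbit of $\alpha$. Then $\bar q_{\rho\alpha}=\bar q_\alpha$. For $\Psi\subset\Phi^+$ put $\lambda_\Psi=\prod_{\alpha\in\Psi}\bar q_\alpha$; then $\lambda_{\rho\Psi}=\lambda_\Psi$.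

\begin{lemma}\label{lem:unip}
Let $n\ge1$ and $\varphi=f^n$. Let $S\subset U$ be a closed subgroup normalized by $T$ with $\varphi(S)=S$, and let $\Psi$ be the set of roots $\alpha$ with $U_\alpha\subset S$. Then $|S^\varphi|=\lambda_\Psi^n$.
\end{lemma}

\begin{proof}
The bijection $\prod U_\alpha\to S$ of (S) is not compatible with $\varphi$, since $\varphi$ changes the order of the factors. We therefore pass to commutative subquotients. The terms $D^0=S\supset D^1\supset\cdots$ of the derived series are closed, connected, normalized by $T$ and mapped onto themselves by $\varphi$. Let $\Psi_i$ be the set of roots of $D^i$; then $\rho^n\Psi_i=\Psi_i$. Lemma~\ref{lem:lang} for $D^{i+1}\subset D^i$ gives $|S^\varphi|=\prod_i|(D^i/D^{i+1})^\varphi|$, with all factors finite.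

Order the roots of $\Psi_i$ so that those of $\Psi_{i+1}$ come last. By (S), multiplication induces a bijection $\prod_{\alpha\in\Psi_i\setminus\Psi_{i+1}}U_\alpha\to D^i/D^{i+1}$, and it is an isomorphism of abstract groups because the target is commutative. In the coordinates $(a_\alpha)$, the map $\varphi$ sends the coordinate $a$ at $\alpha$ to the coordinate $ca^{q^{(n)}_\alpha}$ at $\rho^n\alpha$. Let $O$ be an orbit of $\rho^n$ on $\Psi_i\setminus\Psi_{i+1}$. The coordinates along $O$ of a fixed point are determined by any one of them, say $a$, and going once around the orbit gives the single condition $a=Ca^Q$ with $C\ne0$ and $Q=\prod_{\alpha\in O}q_\alpha^{(n)}$. If $Q>1$, the polynomial $a-Ca^Q$ has derivative $1$ and so has $Q$ distinct roots. If $Q=1$, finiteness of the fixed point set forces $C\ne1$, and there is $1=Q$ solution. Multiplying over all orbits and all $i$ gives $|S^\varphi|=\prod_{\alpha\in\Psi}q_\alpha^{(n)}$.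

Cut the product defining $q_\alpha^{(nM_0)}$ into $n$ blocks of length $M_0$, or into $M_0$ blocks of length $n$. This gives $\bar q_\alpha^{\,nM_0}=q_\alpha^{(nM_0)}=\prod_{0\le j<M_0}q^{(n)}_{\rho^{jn}\alpha}$. Since $\rho^n\Psi=\Psi$,
\[
\lambda_\Psi^{nM_0}=\prod_{0\le j<M_0}\ \prod_{\alpha\in\Psi}q^{(n)}_{\rho^{jn}\alpha}=\Bigl(\prod_{\alpha\in\Psi}q_\alpha^{(n)}\Bigr)^{M_0}=|S^\varphi|^{M_0}.\qedhere
\]
\end{proof}

\begin{proposition}\label{prop:red}
We have $f_n(H)=f_n(T)\,E_n$, where $(E_n)$ is an integral power sum whose values are positive integers.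
\end{proposition}

\begin{proof}
Let $\varphi=f^n$. Lemma~\ref{lem:lang} for $B\subset H$ gives $|H^\varphi|=|B^\varphi|\,|(H/B)^\varphi|$. Every element of $B$ is uniquely $tu$, and $\varphi(tu)=\varphi(t)\varphi(u)$, so $|B^\varphi|=|T^\varphi|\,|U^\varphi|$. The map $\varphi$ sends $u\dot wB$ to $\varphi(u)\varphi(\dot w)B$, a point of the cell of $\rho^nw$. So fixed points lie in cells with $\rho^nw=w$. For such $w$ we have $\varphi(\dot w)\in\dot wT$, and $\varphi$ acts on the cell by $u\dot wB\mapsto\varphi(u)\dot wB$. Therefore
\[
f_n(H)=f_n(T)\,E_n,\qquad E_n=|U^\varphi|\sum_{w:\ \rho^nw=w}|U_w^\varphi| ,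
\]
and $E_n$ is a positive integer, since $w=1$ always contributes. By Lemma~\ref{lem:unip}, $|U^\varphi|=\lambda_{\Phi^+}^n$, and $|U_w^\varphi|=\lambda_{\Phi_w}^n$ when $\rho^nw=w$. As $\Phi_{\rho w}=\rho\Phi_w$, the number $\lambda_{\Phi_w}$ depends only on the $\rho$-orbit $O\subset W$ of $w$; call it $\lambda_O$. An element $w\in O$ is fixed by $\rho^n$ if and only if $|O|$ divides $n$. Hence
\[
E_n=\lambda_{\Phi^+}^n\sum_O|O|\,\bigl[\,|O|\mid n\,\bigr]\,\lambda_O^n=\lambda_{\Phi^+}^n\sum_O\ \sum_{\xi^{|O|}=1}(\xi\lambda_O)^n .\qedhere
\]
\end{proof}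

\begin{example}
Let $H=\mathrm{SL}_2\times\mathrm{SL}_2$ and $f(x,y)=(y,F(x))$, where $F$ raises matrix entries to the $p$-th power. Take the upper triangular and diagonal subgroups for $B$ and $T$. The permutation $\rho$ exchanges the two positive roots, whose exponents $q_\alpha$ are $p$ and $1$, so $\bar q_\alpha=\sqrt p$ for both. On $W=(\mathbf Z/2)^2$ there are two fixed points, with $\lambda_O=1$ and $\lambda_O=p$, and one orbit of size $2$, with $\lambda_O=\sqrt p$. So $E_n=p^n\bigl(1+p^n+(\sqrt p)^n+(-\sqrt p)^n\bigr)$. For $n=1$ this is $p(1+p)$, and $f_1(T)=p-1$, in agreement with $H^f\cong\mathrm{SL}_2(\mathbf F_p)$.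
\end{example}

\subsection{Tori}

Choose an isomorphism $T\cong\mathbf G_m^r$. An endomorphism of $T$ is given by an integer matrix, namely its matrix on the cocharacter lattice $\mathbf Z^r$, and sums and products of matrices correspond to products and compositions of endomorphisms.

\begin{lemma}\label{lem:torus}
Let $f$ be a surjective confined endomorphism of $T\cong\mathbf G_m^r$ with matrix $C\in M_r(\mathbf Z)$. Then no eigenvalue of $C$ is a root of unity, $(|\det(C^n-1)|)_n$ is an integral power sum with positive integer values, and
\begin{equation}\label{eq:torus}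
f_n(T)=|\det(C^n-1)|\cdot|\det(C^n-1)|_p .
\end{equation}
\end{lemma}

\begin{proof}
The group $T^{f^n}$ is the kernel of the endomorphism with matrix $C^n-1$. By Smith normal form, $C^n-1=u\operatorname{diag}(e_1,\dots,e_r)w$ with $u,w\in\mathrm{GL}_r(\mathbf Z)$ and $e_i\ge0$, so $T^{f^n}\cong\prod_i\{x\in k^\times:x^{e_i}=1\}$. Finiteness gives $e_i\ne0$, and the $i$-th factor has $e_i|e_i|_p$ elements. Since $\prod e_i=|\det(C^n-1)|$, we get \eqref{eq:torus} and $\det(C^n-1)\ne0$ for all $n$; so no eigenvalue $\theta_i$ of $C$ is a root of unity. Also $\theta_i\ne0$, since $f$ is surjective and hence $\det C\ne0$. It remains to control the sign of $\det(C^n-1)=\prod(\theta_i^n-1)$. A pair of complex conjugate eigenvalues contributes a positive factor. A real eigenvalue $\theta\ne\pm1$ contributes the sign $+1$, $-1$ or $(-1)^n$ according as $\theta>1$, $|\theta|<1$ or $\theta<-1$. So $|\det(C^n-1)|=\epsilon_0\epsilon_1^n\prod(\theta_i^n-1)$ with signs $\epsilon_0,\epsilon_1$ independent of $n$, and expanding the product gives an integral power sum.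
\end{proof}

\section{Abelian varieties and the exponent $s_n$}\label{sec:ab}

Let $A$ be an abelian variety of dimension $g$ over $k$ and $f$ a surjective confined endomorphism of $A$. We write $A$ additively, so that $A^{f^n}=\ker(f^n-1)$. We recall the following standard facts. An endomorphism $\psi$ of $A$ is an isogeny if and only if it is surjective, if and only if its kernel is finite. Then $|\ker\psi|$ is the separable degree of $\psi$, and $\deg\psi=|\ker\psi|\cdot p^e$ for some $e\ge0$. For a prime $\ell\ne p$, the characteristic polynomial $\chi_A$ of $f$ on the Tate module $T_\ell A$ has degree $2g$ and integer coefficients, and if $\omega_1,\dots,\omega_{2g}$ are its roots, then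
\[
\deg F(f)=\det(F(f)\mid T_\ell A)=\prod_iF(\omega_i)
\]
for every $F\in\mathbf Z[x]$ such that $F(f)$ is an isogeny \cite[\S19]{Mumford}. Finally, the group $A[p^\infty]$ of points of $p$-power order is isomorphic to $(\mathbf Q_p/\mathbf Z_p)^{r}$ for some $r\ge0$.

The degree gives the prime-to-$p$ part of $|\ker F(f)|$, namely $\deg F(f)\cdot|\deg F(f)|_p$. The $p$-part is the order of the kernel of $F(f)$ on $A[p^\infty]$ and needs a second matrix. The endomorphism ring of $(\mathbf Q_p/\mathbf Z_p)^r$ is $M_r(\mathbf Z_p)$, so $f$ acts on $A[p^\infty]$ by a matrix $C'\in M_r(\mathbf Z_p)$. Let $\chi_A'\in\mathbf Z_p[x]$ be its characteristic polynomial and $\beta_1,\dots,\beta_r$ its eigenvalues. By Smith normal form over $\mathbf Z_p$, a matrix $Y\in M_r(\mathbf Z_p)$ has finite kernel on $(\mathbf Q_p/\mathbf Z_p)^r$ if and only if $\det Y\ne0$, and the kernel then has order $|\det Y|_p^{-1}$. Fix an embedding $\overline{\mathbf Q}\subset\overline{\mathbf Q}_p$. For every $F\in\mathbf Z[x]$ with $F(f)$ an isogeny we obtain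
\begin{equation}\label{eq:abF}
|\ker F(f)|=\deg F(f)\cdot\prod_i|F(\omega_i)|_p\cdot\prod_j|F(\beta_j)|_p^{-1}.
\end{equation}
With $F=x^n-1$ and $\delta_n=\deg(f^n-1)=\prod_i(\omega_i^n-1)$ this reads
\begin{equation}\label{eq:ab}
f_n(A)=\delta_n\cdot\prod_i|\omega_i^n-1|_p\cdot\prod_j|\beta_j^n-1|_p^{-1}.
\end{equation}
All factors are nonzero, so none of the $\omega_i,\beta_j$ is a root of unity. The numbers $\delta_n$ are positive integers, and they form an integral power sum, since $\prod\omega_i=\deg f\ne0$.

For example, let $A$ be an elliptic curve and $f$ multiplication by an integer $a$ with $|a|\ge2$. Then $\omega_1=\omega_2=a$ and $\beta_j=a$, so $f_n=(a^n-1)^2\,|a^n-1|_p^{2-r}$.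

The last product in \eqref{eq:ab} contributes negatively to the exponent of $|n|_p$. The next lemma shows that the middle product always compensates for this, separately for each residual order $m$. The inequality $|\ker F(f)|\le\deg F(f)$ for $F=x^n-1$ would mix all divisors $m$ of $n$; we choose an $F$ that sees one $m$ only.

\begin{lemma}\label{lem:positive}
For every $m$ prime to $p$ we have $\nu_m(\chi_A')\le\nu_m(\chi_A)$.
\end{lemma}

\begin{proof}
Let $F_j=\Phi_m(x^{p^j})$ for $j\ge0$. It divides $x^{mp^j}-1$, so $\ker F_j(f)\subset\ker(f^{mp^j}-1)$ is finite and $F_j(f)$ is an isogeny. By \eqref{eq:abF}, the inequality $|\ker F_j(f)|\le\deg F_j(f)$ says that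
\begin{equation}\label{eq:ineq}
\prod_i|F_j(\beta_i)|_p^{-1}\le\prod_i|F_j(\omega_i)|_p^{-1}.
\end{equation}
Let $\gamma\in\overline{\mathbf Q}_p$ be integral and not a root of unity. The residue of $F_j(\gamma)$ is $\Phi_m(\bar\gamma^{p^j})$, which vanishes if and only if $\bar\gamma^{p^j}$ has order $m$, that is, if and only if $\gamma$ has residual order $m$. Otherwise $|F_j(\gamma)|_p=1$. If $\gamma$ has residual order $m$, then in $\gamma^{mp^j}-1=\prod_{d\mid m}\Phi_d(\gamma^{p^j})$ the factors with $d\ne m$ have nonzero residue. So $|F_j(\gamma)|_p=|\gamma^{mp^j}-1|_p$, and by Lemma~\ref{lem:padic} this is a constant times $p^{-j}$ for large $j$. For large $j$, the two sides of \eqref{eq:ineq} are therefore positive constants times $p^{j\nu_m(\chi'_A)}$ and $p^{j\nu_m(\chi_A)}$. Let $j\to\infty$.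
\end{proof}

We combine the $p$-adic factors of \eqref{eq:torus} and \eqref{eq:ab}.

\begin{proposition}\label{prop:s}
Let $T$, $C$ be as in Lemma~\ref{lem:torus}, with $\chi_T$ the characteristic polynomial of $C$, and let $A$ be as above. Put $\mathfrak s_m=\nu_m(\chi_T)+\nu_m(\chi_A)-\nu_m(\chi_A')$ for $p\nmid m$. Then $(\mathfrak s_m)$ is finitely supported, $\mathfrak s_m\ge0$, $o(m)\mid\mathfrak s_m$, and
\[
f_n(T)\,f_n(A)=|\det(C^n-1)|\cdot\delta_n\cdot h_n\,|n|_p^{s_n},\qquad s_n=\sum_{m\mid n}\mathfrak s_m ,
\]
for a gcd sequence $(h_n)$ with values in $p^{\mathbf Z}$, whose period may be divisible by $p$.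
\end{proposition}

\begin{proof}
Apply Lemma~\ref{lem:poly} to $\chi_T$, $\chi_A$ and $\chi_A'$, which are monic over $\mathbf Z_p$ and have no root of unity among their roots, and insert the results into \eqref{eq:torus} and \eqref{eq:ab}. The inequality $\mathfrak s_m\ge0$ is Lemma~\ref{lem:positive}.
\end{proof}

\section{Vector groups and the exponent $t_n$}\label{sec:vec}

Let $V=\mathbf G_a^r$. Its endomorphism ring is $M_r(P)$ with $P=k\{\tau\}$: the matrix $g=(g_{ij})$ sends the column vector $(x_j)\in k^r$ to $(\sum_jg_{ij}(x_j))_i$, and composition is the matrix product. The goal is the following generalization of \eqref{eq:Ga}.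

\begin{proposition}\label{prop:vec}
Let $f$ be a confined endomorphism of $V=\mathbf G_a^r$. There are an integer $c\ge0$ and a finitely supported family of integers $b_m\ge0$, indexed by the $m$ prime to $p$, with $o(m)\mid b_m$ and
\[
f_n(V)=p^{cn}\cdot p^{-|n|_p^{-1}\sum_{m\mid n}b_m}\qquad(n\ge1).
\]
\end{proposition}

For $r=1$ the count was a degree minus an order; the degree grew linearly in $n$, and the whole loss came from the order. For $r\ge2$ the degree can be irregular too.

\begin{example}\label{ex:infty}
Let $r=2$ and $f(x,y)=(y,\,y^p-x^p)$, so that $f=\left(\begin{smallmatrix}0&1\\-\tau&\tau\end{smallmatrix}\right)$ has entries in the commutative principal ideal domain $\mathbf F_p[\tau]$. For a matrix $g$ over this ring with $\det g\ne0$, Smith normal form and \eqref{eq:kerGa} give $\log_p|\ker g|=\deg\det g-\operatorname{ord}\det g$. Modulo $\tau$ the matrix $f$ is nilpotent, so $\det(f^n-1)$ has constant term $1$ and order $0$. To find its degree, put $\pi=\tau^{-1}$ and factor the characteristic polynomial $x^2-\tau x+\tau$ over $\mathbf F_p((\pi))$. Dividing by $\tau$, a root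 satisfies $\beta=1+\pi\beta^2$, and iteration gives a solution $\beta=1+\pi+\cdots\in\mathbf F_p[[\pi]]$. The other root is $\alpha=\tau-\beta$. Now $\alpha^n-1$ has $\pi$-adic valuation $-n$. For $n=p^jn_0$ with $p\nmid n_0$, the element $\beta^n-1=(1+(\beta-1)^{p^j})^{n_0}-1$ has valuation $p^j$. So $\det(f^n-1)=(\alpha^n-1)(\beta^n-1)$ has degree $n-p^j$, and $f_n=p^n\cdot p^{-|n|_p^{-1}}$. For instance, $\det(f-1)=1$ and $\det(f^2-1)=1+2\tau$.
\end{example}

The example used the valuations of a determinant at $\tau=0$ and at $\tau=\infty$, and a factorization of the characteristic polynomial at $\infty$ into an expanding part $\alpha$ and a bounded part $\beta$. Over the noncommutative ring $P$ we replace the valuation of the determinant by an index of lattices (Lemma~\ref{lem:count}), and the factorization by a splitting according to the growth of orbits (Lemma~\ref{lem:split}).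

\subsection{Two skew fields}

Since $k$ is perfect, the rule $\tau^ia=a^{p^i}\tau^i$ makes sense for all $i\in\mathbf Z$. Let $K_0$ be the ring of formal series $\sum a_i\tau^i$ with $a_i=0$ for $i\ll0$, and $K_\infty$ the ring of those with $a_i=0$ for $i\gg0$. Both contain $P$. We treat them together: $K=k((\pi))$ with $\pi=\tau$ or $\pi=\tau^{-1}$, and $\pi a=\sigma(a)\pi$, where $\sigma$ is the automorphism $a\mapsto a^p$ or $a\mapsto a^{1/p}$ of $k$. For $0\ne y\in K$ with lowest term $a\pi^i$, put $|y|=p^{-i}$, and put $|0|=0$. This absolute value is multiplicative and ultrametric, and $K$ is complete. Let $O=k[[\pi]]=\{|y|\le1\}$. An element of absolute value $1$ has the form $a(1-y)$ with $a\in k^\times$ and $|y|<1$, and has inverse $(\sum_iy^i)a^{-1}\in O$. So every nonzero element of $K$ is $u\pi^i$ with $u\in O^\times$, and $K$ is a skew field. A nonzero left ideal of $O$ is generated by any of its elements of largest absolute value, so it equals $O\pi^i=\{|y|\le p^{-i}\}=\pi^iO$ for some $i$. In particular $O$ is left noetherian, and submodules of finitely generated left $O$-modules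 are finitely generated.

\subsection{Lattices and the index}

Let $Z$ be a finite-dimensional left $K$-vector space. We write $K$-linear maps on the right. A \emph{lattice} in $Z$ is a finitely generated left $O$-submodule that spans $Z$ over $K$. As $k\subset O$, lattices are $k$-subspaces. If $\Lambda$ is a lattice, so is $\pi^i\Lambda$, because $O\pi^i=\pi^iO$. If $y_1,\dots,y_s$ generate $\Lambda$, then the $\pi^ly_j$ with $0\le l<i$ span $\Lambda/\pi^i\Lambda$ over $k$; so this quotient has finite $k$-dimension. For lattices $\Lambda,\Lambda'$ we have $\pi^i\Lambda'\subset\Lambda$ for $i\gg0$: express the generators of $\Lambda'$ in a basis of $Z$ contained in $\Lambda$ and clear denominators. It follows that $\dim_k\Lambda/\Lambda'$ is finite whenever $\Lambda'\subset\Lambda$. It also follows that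
\begin{equation}\label{eq:nak}
\text{if $\Lambda'\subset\Lambda$ are lattices and $\Lambda=\Lambda'+\pi\Lambda$, then $\Lambda'=\Lambda$,}
\end{equation}
since iterating gives $\Lambda=\Lambda'+\pi^i\Lambda$ for all $i$, and $\pi^i\Lambda\subset\Lambda'$ for large $i$. This is Nakayama's lemma in the form we need.

For lattices $\Lambda,\Lambda'$ put
\[
\chi(\Lambda,\Lambda')=\dim_k\Lambda/\Lambda''-\dim_k\Lambda'/\Lambda''
\]
for any lattice $\Lambda''\subset\Lambda\cap\Lambda'$. Replacing $\Lambda''$ by a smaller lattice adds the same number to both terms, and any two choices contain a common third; so $\chi$ is well defined. Using one $\Lambda''$ for three lattices gives $\chi(\Lambda_1,\Lambda_2)+\chi(\Lambda_2,\Lambda_3)=\chi(\Lambda_1,\Lambda_3)$. A $K$-linear automorphism $g$ of $Z$ maps lattices to lattices, and $\chi(\Lambda g,\Lambda'g)=\chi(\Lambda,\Lambda')$. The \emph{index} of $g$ is $v(g)=\chi(\Lambda,\Lambda g)$. It plays the role of the valuation of $\det g$.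

\begin{lemma}\label{lem:index}
Let $g,h$ be $K$-linear automorphisms of $Z$.
\begin{enumerate}
\item[(a)] $v(g)$ does not depend on $\Lambda$, and $v(gh)=v(g)+v(h)$.
\item[(b)] If $\Lambda g\subset\Lambda$, then $v(g)=\dim_k\Lambda/\Lambda g\ge0$. If moreover $g$ induces a bijection of $\Lambda/\pi\Lambda$, then $v(g)=0$.
\item[(c)] If $Z_1\subset Z$ is a subspace with $Z_1g=Z_1$, then $v(g)=v(g|Z_1)+v(g|Z/Z_1)$.
\item[(d)] On $Z=K$, right multiplication by $u\pi^i$ with $u\in O^\times$ has index $i$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) In $\chi(\Lambda',\Lambda'g)=\chi(\Lambda',\Lambda)+\chi(\Lambda,\Lambda g)+\chi(\Lambda g,\Lambda'g)$ the first and the last term cancel. Also $v(gh)=\chi(\Lambda,\Lambda h)+\chi(\Lambda h,\Lambda gh)=v(h)+v(g)$.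

(b) Take $\Lambda''=\Lambda g$ in the definition. The second claim is \eqref{eq:nak} with $\Lambda'=\Lambda g$.

(c) Let $\Lambda$ be a lattice in $Z$. Then $\Lambda\cap Z_1$ is finitely generated because $O$ is noetherian, and it spans $Z_1$ because $\pi^iy\in\Lambda$ for $y\in Z_1$ and $i\gg0$; so it is a lattice in $Z_1$. The image $\bar\Lambda$ of $\Lambda$ is a lattice in $Z/Z_1$. For $\Lambda''\subset\Lambda$ the kernel of $\Lambda/\Lambda''\to\bar\Lambda/\bar\Lambda''$ is $(\Lambda''+\Lambda\cap Z_1)/\Lambda''\cong(\Lambda\cap Z_1)/(\Lambda''\cap Z_1)$. Hence $\chi(\Lambda,\Lambda')=\chi(\Lambda\cap Z_1,\Lambda'\cap Z_1)+\chi(\bar\Lambda,\bar\Lambda')$. Take $\Lambda'=\Lambda g$, and note that $\Lambda g\cap Z_1=(\Lambda\cap Z_1)g$ and $\overline{\Lambda g}=\bar\Lambda g$.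

(d) We have $Ou\pi^i=O\pi^i$, and $\chi(O,O\pi^i)=i$.
\end{proof}

A matrix $g\in M_r(P)$ acts on row vectors in $K_0^r$ and in $K_\infty^r$ by right multiplication, and these actions are left linear. If $g$ is invertible over $K_0$ and $K_\infty$, we denote its indices by $v_0(g)$ and $v_\infty(g)$. For $r=1$, part (d) gives $v_0(g)=\operatorname{ord}g$ and $v_\infty(g)=-\deg g$. So the next lemma extends \eqref{eq:kerGa}.

\begin{lemma}\label{lem:count}
If $g\in M_r(P)$ has finite kernel on $V$, then $g$ is invertible over $K_0$ and over $K_\infty$, and $\log_p|\ker g|=-v_\infty(g)-v_0(g)$.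
\end{lemma}

\begin{proof}
We diagonalize $g$. For $a,b\in P$ with $b\ne0$ there are divisions $a=qb+r$ and $a=bq'+r'$ with $r,r'$ zero or of degree less than $\deg b$. Indeed, if $b$ has leading term $\beta\tau^e$, then $\gamma\tau^d\,b$ has leading coefficient $\gamma\beta^{p^d}$ and $b\,\gamma\tau^d$ has leading coefficient $\beta\gamma^{p^e}$; each can be made equal to any given element of $k^\times$, the second because $k$ is perfect. Now, if $g\ne0$, move a nonzero entry of least degree to position $(1,1)$ by permuting rows and columns. Reduce the first column by subtracting left multiples of the first row from the other rows. If a nonzero remainder appears, the least degree has dropped, and we start again. Otherwise reduce the first row by subtracting right multiples of the first column from the other columns, and start again if a nonzero remainder appears. After finitely many steps the first row and column vanish outside $(1,1)$. By induction on $r$,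
\[
g=u\operatorname{diag}(g_1,\dots,g_r)\,w ,
\]
where $u,w$ are products of permutation matrices and elementary matrices $1+qE_{ij}$ with $i\ne j$, $q\in P$.

The matrices $u,w$ are automorphisms of $V$, so $|\ker g|=\prod|\ker g_i|$. Hence all $g_i$ are nonzero, and $g$ is invertible over $K_0$ and $K_\infty$. Permutation matrices preserve the lattice $O^r$ and have index $0$. The matrix $1+qE_{ij}$ sends a row vector $y$ to $y+y_iq\,e_j$; it is the identity on the line $Ke_j$ and on the quotient by this line, so it has index $0$ by Lemma~\ref{lem:index}(c). By parts (a) and (c), $v(g)=\sum_iv(g_i)$ over both fields, and the claim follows from the case $r=1$.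
\end{proof}

\subsection{Endomorphisms that preserve a lattice}

The next lemma is the analog of the computation of $\operatorname{ord}(f^n-1)$ in Section~\ref{sub:Ga}.

\begin{lemma}\label{lem:stable}
Let $K=K_0$ or $K_\infty$, let $\Lambda$ be a lattice in $Z$, and let $X$ be a $K$-linear endomorphism of $Z$ with $\Lambda X\subset\Lambda$ such that $X^n-1$ is bijective for all $n\ge1$. There are integers $e_m\ge0$ for $p\nmid m$, almost all zero, with $o(m)\mid e_m$ and $v(X^n-1)=|n|_p^{-1}\sum_{m\mid n}e_m$ for all $n$.
\end{lemma}

\begin{proof}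
The map $\Phi_m(X)$ is $K$-linear, preserves $\Lambda$, and is bijective because it divides $X^m-1$. Put $e_m=v(\Phi_m(X))\ge0$. For $n=p^jn_0$ with $p\nmid n_0$ we have, in characteristic $p$,
\[
X^n-1=(X^{n_0}-1)^{p^j}=\prod_{m\mid n_0}\Phi_m(X)^{p^j},
\]
and Lemma~\ref{lem:index}(a) gives the formula. Let $\bar X$ be the $k$-linear endomorphism of the finite-dimensional space $\Lambda/\pi\Lambda$ induced by $X$. If $\bar X$ has no eigenvalue of order $m$, then $\Phi_m(\bar X)$ is bijective, and $e_m=0$ by Lemma~\ref{lem:index}(b). So almost all $e_m$ vanish.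

For the divisibility we want to split $e_m$ along $\Phi_m(x)=\prod_\xi(x-\xi)$, where $\xi$ runs over the elements of order $m$ in $k$. The scalar $\xi$ need not be central in $K$, so $X-\xi\colon y\mapsto yX-\xi y$ need not be $K$-linear. It is $k$-linear, however, and that is enough. The maps $X-\xi$ commute, preserve $\Lambda$ and $\pi\Lambda$, and have product $\Phi_m(X)$; since the product is injective, so is each factor. For injective $k$-linear maps $g,h\colon\Lambda\to\Lambda$, the chain $\Lambda\supset\Lambda h\supset\Lambda gh$ and the isomorphism $\Lambda/\Lambda g\cong\Lambda h/\Lambda gh$ give $\dim_k\Lambda/\Lambda gh=\dim_k\Lambda/\Lambda g+\dim_k\Lambda/\Lambda h$. Hence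
\[
e_m=\sum_\xi\epsilon(\xi),\qquad\epsilon(\xi)=\dim_k\Lambda/\Lambda(X-\xi)<\infty .
\]
We show that $\epsilon(\xi)=\epsilon(\sigma\xi)$. The additive bijection $y\mapsto\pi y$ of $Z$ satisfies $\pi(ay)=\sigma(a)\pi y$ for $a\in k$, so it preserves $k$-dimensions of quotients. It commutes with $X$, and therefore $\pi\bigl(y(X-\xi)\bigr)=(\pi y)(X-\sigma\xi)$. With $h=X-\sigma\xi$ this gives $\epsilon(\xi)=\dim_k\pi\Lambda/(\pi\Lambda)h$. Compute $\dim_k\Lambda/(\pi\Lambda)h$ from the two chains $\Lambda\supset\pi\Lambda\supset(\pi\Lambda)h$ and $\Lambda\supset\Lambda h\supset(\pi\Lambda)h$, using $\Lambda h/(\pi\Lambda)h\cong\Lambda/\pi\Lambda$: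
\[
\dim_k\Lambda/\pi\Lambda+\epsilon(\xi)=\epsilon(\sigma\xi)+\dim_k\Lambda/\pi\Lambda .
\]
So $\epsilon$ is constant on Frobenius orbits, which have size $o(m)$, and $o(m)\mid e_m$.
\end{proof}

\subsection{Splitting off the expanding part}

Over $K_0$ the matrix $f\in M_r(P)$ has entries in $O_0=k[[\tau]]$, so Lemma~\ref{lem:stable} applies directly. Over $K_\infty$ it need not preserve any lattice. We separate the vectors with bounded orbit, which correspond to $\beta$ in Example~\ref{ex:infty}, and show that $X$ is expanding on the quotient, like $\alpha$.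

A basis $(e_i)$ of $Z$ defines the norm $\|\sum c_ie_i\|=\max|c_i|$. It is ultrametric, takes values in $p^{\mathbf Z}\cup\{0\}$, satisfies $\|cy\|=|c|\,\|y\|$, and its unit ball is the lattice $\bigoplus Oe_i$. If $g\colon Z\to Z'$ is $K$-linear, then $\|yg\|\le\max_i\|e_ig\|\cdot\|y\|$. Applied to the identity map, this shows that the norms of two bases are comparable up to constants. So boundedness of a subset of $Z$ does not depend on the basis, and by extending bases we see that it means the same in a subspace as in $Z$.

\begin{lemma}\label{lem:split}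
Let $K=K_\infty$, let $X$ be a $K$-linear endomorphism of $Z$, and let $Z_1$ be the set of $y\in Z$ whose orbit $\{yX^i:i\ge0\}$ is bounded. Then $Z_1$ is an $X$-stable subspace that contains an $X$-stable lattice. On $Y=Z/Z_1$ the map $X$ is bijective, and there are a lattice $\Lambda_2\subset Y$ and an integer $n_1\ge1$ with $\Lambda_2X^{-1}\subset\Lambda_2$ and $\Lambda_2X^{-n_1}\subset\pi\Lambda_2$.
\end{lemma}

\begin{proof}
\emph{The bounded part.} The properties of the norm show that $Z_1$ is an $X$-stable subspace. If $(e_j)$ is a basis of $Z_1$, then $\sum_{i,j}Oe_jX^i$ is an $X$-stable $O$-submodule that spans $Z_1$ and is bounded. It lies in $\pi^{-l}\bigoplus Oe_j$ for some $l$, so it is finitely generated. It is the required lattice.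

\emph{No nonzero vector of $Y$ has bounded orbit.} The vectors of $Y$ with bounded orbit form an $X$-stable subspace $Z_1'/Z_1$. Choose a complement $W$ with $Z_1'=Z_1\oplus W$, write $wX=wX_2+wS$ with $X_2\colon W\to W$ and $S\colon W\to Z_1$, and put $X_1=X|Z_1$. The isomorphism $W\cong Z_1'/Z_1$ carries $X_2$ to $X$, so all orbits of $X_2$ are bounded. Since the orbits of the basis vectors of $Z_1$ are bounded, there is a constant $\kappa$ with $\|yX_1^b\|\le\kappa\|y\|$ for all $y\in Z_1$ and $b\ge0$. By induction on $n$,
\[
wX^n=wX_2^n+\sum_{a+b=n-1}wX_2^aSX_1^b ,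
\]
and all terms on the right are bounded independently of $n,a,b$. By the ultrametric inequality the orbit of $w$ is bounded. So $W\subset Z_1$, that is, $W=0$. In particular $X$ is injective on $Y$, as vectors in the kernel have bounded orbit, and hence bijective.

\emph{Uniform expansion.} Every nonzero orbit in $Y$ is unbounded, and we need this to happen within a number of steps that does not depend on the vector. The unit ball of $Y$ is not compact, since $k$ is infinite; finite-dimensionality of its quotients is the substitute. Fix a basis of $Y$, with norm $\|\cdot\|$ and unit ball $\Lambda$, and put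
\[
\Lambda^{(n)}=\{y\in Y:yX^i\in\Lambda\text{ for }0\le i\le n\}\qquad(n\ge0).
\]
These are $O$-submodules of $\Lambda$, decreasing in $n$. Each contains $\pi^i\Lambda$ for $i\gg0$, so each is a lattice. Their intersection consists of vectors with bounded orbit, so it is $0$. We claim that $\Lambda^{(n_1)}\subset\pi\Lambda$ for some $n_1\ge1$.

For fixed $i\ge1$, the images of the $\Lambda^{(n)}$ in $\Lambda/\pi^i\Lambda$ form a decreasing sequence of subspaces of a finite-dimensional $k$-vector space. They stabilize to a subspace $I_i$, which is contained in the image of every $\Lambda^{(n)}$. The natural map $I_{i+1}\to I_i$ is surjective, because for large $n$ both are images of $\Lambda^{(n)}$. If the claim fails, then $I_1\ne0$. Choose $0\ne\eta_1\in I_1$ and lift it successively to $\eta_i\in I_i$. Since $\Lambda\cong O^{\dim Y}$ is complete, there is $y\in\Lambda$ with image $\eta_i$ in $\Lambda/\pi^i\Lambda$ for all $i$. Then $y\ne0$, and $y\in\Lambda^{(n)}+\pi^i\Lambda$ for all $n$ and $i$. For fixed $n$ and large $i$ this says $y\in\Lambda^{(n)}$. So $y\in\bigcap_n\Lambda^{(n)}=0$, a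 contradiction.

\emph{The lattice $\Lambda_2$.} Put $\Lambda_2=\Lambda^{(n_1-1)}$. Let $y\in\Lambda_2$ and $y'=yX^{-1}$; then $y'X^i\in\Lambda$ for $1\le i\le n_1$. Suppose $\|y'\|=p^l$ with $l\ge0$. Left multiplication by $\pi^l$ commutes with $X$ and maps $\Lambda$ into itself, so $\pi^ly'$ lies in $\Lambda^{(n_1)}$ and has norm $1$, which contradicts $\Lambda^{(n_1)}\subset\pi\Lambda$. Thus $y'\in\pi\Lambda$, and therefore $y'\in\Lambda^{(n_1)}\subset\Lambda_2$. We have shown that $\Lambda_2X^{-1}\subset\Lambda_2\cap\pi\Lambda$, and by iteration $\Lambda_2X^{-j}\subset\pi\Lambda$ for all $j\ge1$. For $y\in\Lambda_2$ the vector $y''=yX^{-n_1}$ then satisfies $y''X^i=yX^{-(n_1-i)}\in\pi\Lambda$ for $0\le i\le n_1-1$. This means $\pi^{-1}y''\in\Lambda_2$.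
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:vec}]
Since $f$ is confined, Lemma~\ref{lem:count} shows that all $f^n-1$ are invertible over $K_0$ and $K_\infty$, and that
\[
\log_pf_n(V)=-v_\infty(f^n-1)-v_0(f^n-1).
\]
Lemma~\ref{lem:stable} with $\Lambda=O_0^r$ gives $v_0(f^n-1)=|n|_p^{-1}\sum_{m\mid n}e_m$. Over $K_\infty$ apply Lemma~\ref{lem:split} to $X=f$ on $Z=K_\infty^r$. The map $X^n-1$ is injective on $Z_1$ and surjective on $Y$, hence bijective on both, and its index on $Z$ is the sum of the indices on $Z_1$ and $Y$. On $Z_1$, Lemma~\ref{lem:stable} gives the index $|n|_p^{-1}\sum_{m\mid n}e'_m$. On $Y$ write $X^n-1=X^n(1-X^{-n})$. The map $X^{-n}$ preserves $\Lambda_2$ and is nilpotent on $\Lambda_2/\pi\Lambda_2$, so $1-X^{-n}$ induces a bijection of $\Lambda_2/\pi\Lambda_2$ and has index $0$ by Lemma~\ref{lem:index}(b). So the index of $X^n-1$ on $Y$ is $-cn$, where $c=v(X^{-1}|Y)\ge0$ because $\Lambda_2X^{-1}\subset\Lambda_2$. Put $b_m=e_m+e_m'$.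
\end{proof}

\section{Existence of the decomposition}\label{sec:exist}

\begin{proof}[Proof of Theorem~\ref{thm:B}\textup{(1)}]
Take $A$, $H$, $V_i$ as in Proposition~\ref{prop:dev} and $T\subset H$ as in Section~\ref{sec:red}; the restriction of $f$ to $T$ is surjective and confined. Let $c$ and $\mathfrak t_m$ be the sums over $i$ of the integers $c$ and $b_m$ that Proposition~\ref{prop:vec} attaches to $V_i$, and let $\mathfrak s_m$, $h_n$ be as in Proposition~\ref{prop:s}. Both families are finitely supported, nonnegative and satisfy $o(m)\mid\mathfrak s_m$, $o(m)\mid\mathfrak t_m$. By \eqref{eq:dev} and Propositions~\ref{prop:red}, \ref{prop:s} and \ref{prop:vec},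
\[
f_n=h_nD_n\cdot|n|_p^{s_n}\cdot p^{\,t_n|n|_p^{-1}},\qquad D_n=\delta_n\cdot|\det(C^n-1)|\cdot E_n\cdot p^{cn},
\]
with $s_n=\sum_{m\mid n}\mathfrak s_m$ and $t_n=-\sum_{m\mid n}\mathfrak t_m$. Each of the four factors of $D_n$ is an integral power sum with positive integer values, so $(D_n)$ is one too. The gcd sequence $(h_n)$ has positive rational values, and as in Example~\ref{ex:cube} its period may be divisible by $p$. By Lemma~\ref{lem:powersums}(b) there is $M\ge1$ such that $(Mh_n)$ is an integral power sum with values in $\mathbf Z$, necessarily positive. Then $d_n=Mh_nD_n$ is an integral power sum with positive integer values, $\zeta_d\in\mathbf Q(z)$ by Lemma~\ref{lem:powersums}(a), and \eqref{eq:main} holds.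
\end{proof}

As explained after the statement of Theorem~\ref{thm:B}, this proves Theorem~\ref{thm:A}, and with it the conjecture.

\section{Uniqueness}\label{sec:unique}

Two admissible decompositions give two rational power sums $d_n,d_n'$ whose ratio depends only on $\gcd(n,N)$ and $v_p(n)$. The ratio is thus constant on suitable arithmetic progressions. On such a progression, the linear independence of geometric sequences lets us compare $d_n$ and $d'_n$ term by term, and this confines the constant to a finite set that does not depend on the progression. A difference in $s$ or $t$ would produce infinitely many constants.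

\begin{proof}[Proof of Theorem~\ref{thm:B}\textup{(2)}]
Let $(d,r,s,t)$ and $(d',r',s',t')$ be two admissible decompositions of $(f_n)$, and let $N$ with $p\nmid N$ be a common period of $r,s,t,r',s',t'$. By Lemma~\ref{lem:powersums}(a), $(d_n)$ and $(d_n')$ are rational power sums, and their values are nonzero because $f_n\ge1$. Fix a divisor $g$ of $N$. If $\gcd(n,N)=g$ and $v_p(n)=j$, then
\begin{equation}\label{eq:kappa}
d_n=\kappa(j)\,d_n',\qquad\kappa(j)=\frac{r_g'}{r_g}\;p^{-j(s_g'-s_g)+p^j(t_g'-t_g)} .
\end{equation}

Let $\mathcal S\subset\mathbf C^\times$ be the finite set of the numbers $\lambda$ whose powers occur in $d$ or $d'$. Call two elements of $\mathcal S$ equivalent if their ratio is a root of unity, let $L_0$ be a common multiple of the orders of all roots of unity that arise in this way, and choose a representative $\lambda_{\mathcal C}$ in each class $\mathcal C$. Collecting the terms of each class, we get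
\[
d_n=\sum_{\mathcal C}\lambda_{\mathcal C}^nP_{\mathcal C}(n),\qquad d_n'=\sum_{\mathcal C}\lambda_{\mathcal C}^nP'_{\mathcal C}(n),
\]
where $P_{\mathcal C}(n)$ and $P'_{\mathcal C}(n)$ depend only on $n$ modulo $L_0$. Let $\mathcal F$ be the finite set of all quotients $P_{\mathcal C}(a)/P'_{\mathcal C}(a)$ with $P'_{\mathcal C}(a)\ne0$.

Fix $j\ge0$, put $a=gp^j$, and let $L$ be a common multiple of $L_0$ and $apN$. For $n=a+Lu$ with $u\ge0$ we have $n=an'$ with $n'\equiv1\pmod{pN}$. So $v_p(n)=j$ and $\gcd(n,N)=\gcd(gp^j,N)=g$; here we use $p\nmid N$. By \eqref{eq:kappa},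
\[
\sum_{\mathcal C}\lambda_{\mathcal C}^a\bigl(P_{\mathcal C}(a)-\kappa(j)P'_{\mathcal C}(a)\bigr)\,(\lambda_{\mathcal C}^L)^u=0\qquad\text{for all }u\ge0 .
\]
The numbers $\lambda_{\mathcal C}^L$ are distinct, since representatives of different classes do not differ by a root of unity. The Vandermonde determinant then gives $P_{\mathcal C}(a)=\kappa(j)P'_{\mathcal C}(a)$ for all $\mathcal C$. As $d_a\ne0$, some $P_{\mathcal C}(a)$ is nonzero; then $P'_{\mathcal C}(a)\ne0$ and $\kappa(j)\in\mathcal F$.

Thus the integer $-j(s_g'-s_g)+p^j(t_g'-t_g)$ takes only finitely many values as $j$ ranges over $j\ge0$. If $t_g'\ne t_g$, its absolute value would tend to infinity; so $t_g'=t_g$, and then $s_g'=s_g$. This holds for every $g\mid N$, so $s=s'$ and $t=t'$, and dividing \eqref{eq:conj} by the common factors gives $r_nd_n=r_n'd_n'$.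

If $\zeta_f$ is root-rational, then $d'_n=f_n$, $r'_n=1$, $s'_n=t'_n=0$ is an admissible decomposition, so $s=t=0$ in every admissible decomposition. Conversely, suppose that $s=t=0$ in one admissible decomposition. Then the same holds in the decomposition \eqref{eq:main}, so $f_n=M^{-1}d_n$, and $\zeta_f^M=\zeta_d$ is rational.
\end{proof}

\section{Realization of all families}\label{sec:real}

\begin{proof}[Proof of Theorem~\ref{thm:B}\textup{(3)}]
If $f_1,f_2$ are confined endomorphisms of $G_1,G_2$, then $f_1\times f_2$ is a confined endomorphism of $G_1\times G_2$, and the numbers of fixed points multiply. The product of two formulas \eqref{eq:main} is a formula of the same kind in which the families $(\mathfrak s_m)$ and $(\mathfrak t_m)$ are added. The zero families come from the trivial group. So it suffices to realize, for each $m$ prime to $p$, the following two pairs of families.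

\emph{The pair with $\mathfrak s_m=o(m)$ and all other entries zero.} The irreducible factors of $\Phi_m$ in $\mathbf F_p[x]$ correspond to Frobenius orbits and have degree $o(m)$. Lift one of them to a monic polynomial $F\in\mathbf Z[x]$ of degree $o(m)$, choosing $F(0)$ in its residue class so that $|F(0)|\ge2$. Then $F$ is irreducible over $\mathbf Q$, because its reduction is irreducible of the same degree. If a root of $F$ were a root of unity, $F$ would be a cyclotomic polynomial, and these have constant term $\pm1$. So the companion matrix $C$ of $F$ has $\det C\ne0$ and $\det(C^n-1)\ne0$ for all $n$, and by Smith normal form it defines a surjective confined endomorphism of $T=\mathbf G_m^{o(m)}$. All roots of $F$ have residual order $m$. For $G=T$, the proof in Section~\ref{sec:exist} gives $\mathfrak s_{m'}=\nu_{m'}(F)$, which is $o(m)$ for $m'=m$ and $0$ otherwise, and $\mathfrak t_{m'}=0$.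

\emph{The pair with $\mathfrak t_m=b$ and all other entries zero, for any $b>0$ with $o(m)\mid b$.} Let $\xi\in k$ have order $m$, and let $f=\xi(1+\tau^b)$ on $\mathbf G_a$. It has degree $b\ge1$ and constant term $\xi$, so \eqref{eq:Ga} applies with $d=b$ and $e=\operatorname{ord}(f^m-1)$. Since $o(m)\mid b$, we have $\xi^{p^b}=\xi$, so $\xi$ commutes with $\tau^b$, and $f^m-1=(1+\tau^b)^m-1=m\tau^b+\cdots$ has order $e=b$. Hence $f_n=p^{nb}\cdot p^{-b[m\mid n]\,|n|_p^{-1}}$, which is \eqref{eq:main} with $d_n=p^{nb}$ and $M=1$.
\end{proof}

By Theorem~\ref{thm:B}(2) the sequences $(s_n)$ and $(t_n)$ are determined by $(f_n)$, and M\"obius inversion gives $\mathfrak s_m=\sum_{e\mid m}\mu(m/e)s_e$ and $\mathfrak t_m=-\sum_{e\mid m}\mu(m/e)t_e$ for $p\nmid m$. So the families in part (1) are invariants of $(f_n)$, and parts (1) and (3) together classify exactly the pairs $(s_n),(t_n)$ that occur.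

\begin{thebibliography}{9}

\bibitem{Borel}
Borel, \emph{Linear Algebraic Groups}.

\bibitem{DAG}
\emph{Dynamics on Algebraic Groups},
\texttt{https://\allowbreak studenttheses.uu.nl/\allowbreak bitstream/\allowbreak handle/\allowbreak 20.500.12932/\allowbreak 30537/\allowbreak HoubenMarc\_\allowbreak Master\_\allowbreak Thesis.pdf?\allowbreak sequence=2\&\allowbreak isAllowed=y}.

\bibitem{Mumford}
Mumford, \emph{Abelian Varieties}.

\bibitem{Springer}
Springer, \emph{Linear Algebraic Groups}.

\bibitem{Steinberg}
Steinberg, \emph{Endomorphisms of linear algebraic groups}, Mem. AMS 80 (1968).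

\end{thebibliography}
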